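\title{Swan conductors, fixed vectors of tame inertia, and an inequality for Langlands parameters}

\begin{abstract}
Let $\varphi$ be a Langlands parameter of a connected reductive group over a nonarchimedean local field. Let $\ell_\varphi$ be the dimension of the inertia invariants in the centralizer of the nilpotent element $N$ of $\varphi$ in the dual Lie algebra, and let $b(\varphi)$ be the Swan conductor of the adjoint representation. We prove that $\ell_\varphi+b(\varphi)$ is smallest for the principal parameter, which was conjectured for discrete parameters; discreteness is not needed. The main tool is a bound valid for every complex representation $V$ of a finite inertia group $D$ with wild subgroup $P$ and a complement $\langle t\rangle$ of $P$, namely $\operatorname{sw}(V)+\dim V^D\ge\dim V^t$.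
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The inequality}

Let $k$ be a nonarchimedean local field whose residue field has characteristic $p$ and $q$ elements. Let $\mathcal W$ be its Weil group, $\mathcal I$ the inertia subgroup and $\mathcal I_+$ the wild inertia subgroup. Let $G$ be a connected reductive group over $k$ with splitting field $k_0$, a finite Galois extension of $k$, and put $\Gamma=\operatorname{Gal}(k_0/k)$. Let $\hat G$ be the complex dual group, with Lie algebra $\hat{\mathfrak g}$ and a pinning $(\hat B,\hat T,\{X_\alpha\})$: a Borel subgroup, a maximal torus in it, and a nonzero vector $X_\alpha$ in each simple root space. The L-group is ${}^LG=\hat G\rtimes\Gamma$, where $\Gamma$ acts by automorphisms that preserve the pinning.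

A \emph{Langlands parameter} is a homomorphism $\varphi:\mathcal W\times SL_2\to{}^LG$ that is continuous on $\mathcal W$, sends a Frobenius element to a semisimple element, is algebraic on $SL_2=SL_2(\mathbb C)$, and is compatible with the projections to $\Gamma$: the image of $\varphi(w,g)$ in $\Gamma$ is the image of $w$. It is \emph{discrete} if the centralizer of its image in $\hat G$ is finite. Put
\[
N=d\varphi\begin{pmatrix}0&1\\0&0\end{pmatrix}\in\hat{\mathfrak g},
\]
and let $\hat{\mathfrak g}_N$ be the centralizer of $N$. Since $\varphi(\mathcal I)$ commutes with $\varphi(SL_2)$, it fixes $N$ and acts on $\hat{\mathfrak g}_N$. We attach two numbers to $\varphi$: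
\[
\ell_\varphi=\dim\hat{\mathfrak g}_N^{\varphi(\mathcal I)},\qquad b(\varphi)=\text{the Swan conductor of }\operatorname{Ad}(\varphi)\text{ on }\hat{\mathfrak g}.
\]
The first is the dimension of the space on which Frobenius acts in the adjoint L-factor $\det\bigl(1-q^{-s}\operatorname{Ad}\varphi(\mathrm{Frob})\mid\hat{\mathfrak g}_N^{\varphi(\mathcal I)}\bigr)^{-1}$; it becomes smaller when inertia acts through a larger group. The second, recalled in Section~\ref{sec:ram}, vanishes exactly when $\mathcal I_+$ acts trivially on $\hat{\mathfrak g}$ and measures how wildly inertia acts.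

The \emph{principal parameter} $\varphi_0$ is, on $\mathcal W$, the composite $\mathcal W\to\Gamma\hookrightarrow{}^LG$ given by the pinned splitting, and on $SL_2$ the principal $SL_2$ attached to the pinning, whose nilpotent element is $N_0=\sum_\alpha X_\alpha$. Write $\ell_0=\ell_{\varphi_0}$. Conjecture~5.2 of \cite{AI} asserts that every discrete parameter $\varphi$ satisfies
\begin{equation}\label{eq:main}
\ell_\varphi+b(\varphi)\ \ge\ \ell_0+b(\varphi_0).
\end{equation}
The inequality is known when $\varphi$ is tamely ramified and when $\varphi(\mathcal I)$ is contained in a torus of $\hat G$. We prove it in general, without using these cases.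

\begin{theorem}\label{thm:main}
The inequality \eqref{eq:main} holds for every homomorphism $\varphi:\mathcal W\times SL_2\to{}^LG$ that is continuous on $\mathcal W$, algebraic on $SL_2$ and compatible with the projections to $\Gamma$, whether discrete or not.
\end{theorem}

Both sides of \eqref{eq:main} depend only on the restrictions to $\mathcal I\times SL_2$, and neither discreteness nor the condition on Frobenius enters the proof. Continuity makes $\varphi(\mathcal I)$ finite, algebraicity lets us decompose $\hat{\mathfrak g}$ under $SL_2$, and compatibility says that $\varphi(w)$ and $\varphi_0(w)$ differ by an element of $\hat G$.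

\subsection{First cases and the key bound}

Suppose that $G$ is split, and let $n=\dim\hat T$. Then $\varphi_0$ is trivial on $\mathcal W$, so $b(\varphi_0)=0$, and $\ell_0=n$ because $N_0$ is regular. So \eqref{eq:main} reads $\ell_\varphi+b(\varphi)\ge n$. If $\varphi$ is trivial on $\mathcal I$, this is the fact that every centralizer in a reductive Lie algebra has dimension at least the rank. If $\mathcal I_+$ acts trivially on $\hat{\mathfrak g}$, then $\mathcal I$ acts through a cyclic group generated by $\operatorname{Ad}(t)$ for some $t\in\hat G$ of finite order. This $t$ lies in a maximal torus, so $\hat{\mathfrak g}^t$ is reductive of rank $n$; it contains $N$, and $\ell_\varphi=\dim(\hat{\mathfrak g}^t)_N\ge n$ for the same reason. For $G=PGL_2$ this settles everything: $n=1$, and if $\mathcal I_+$ acts nontrivially then $b(\varphi)$ is a positive integer.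

For wild parameters $\ell_\varphi$ can be $0$ (Example~\ref{ex:pgl2}), and then the Swan conductor alone must be at least $n$. The cases above suggest that it is, but counting dimensions does not show it: there are representations of arbitrarily large dimension, with no nonzero vector fixed by wild inertia, whose Swan conductor is $1$ (Example~\ref{ex:slope}). In those examples, however, a generator $t$ of tame inertia permutes a basis of lines cyclically and fixes only a one-dimensional space. This is the general pattern: each vector fixed by $t$ but lost on passing to the whole inertia group costs at least one unit of Swan conductor.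

To state this, let $K$ be a complete discretely valued field with algebraically closed residue field of characteristic $p$, let $M/K$ be a finite Galois extension and $D=\operatorname{Gal}(M/K)$. Then $D$ has a normal Sylow $p$-subgroup $P$, the \emph{wild subgroup}, and $D/P$ is cyclic of order prime to $p$ \cite[Ch.~IV]{Serre}. Let $t\in D$ generate a complement, so that $D=P\rtimes\langle t\rangle$. All representations are finite-dimensional and complex.

\begin{theorem}\label{thm:key}
For every representation $V$ of $D=P\rtimes\langle t\rangle$,
\[
\operatorname{sw}(V)+\dim V^D\ \ge\ \dim V^t .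
\]
\end{theorem}

For split $G$ and $N=0$ the two theorems are one line apart: with $D=\varphi(\mathcal I)$,
\[
\ell_\varphi+b(\varphi)=\dim\hat{\mathfrak g}^D+\operatorname{sw}(\hat{\mathfrak g})\ge\dim\hat{\mathfrak g}^t\ge n .
\]
A nonzero $N$ is handled by applying Theorem~\ref{thm:key} to the multiplicity spaces of $SL_2$. The real additional difficulty appears when $k_0/k$ is wildly ramified: then $b(\varphi_0)$ can be positive, and the Swan conductor of $\varphi$ has to pay both for $b(\varphi_0)$ and for the lost fixed vectors.

Section~\ref{sec:ram} recalls the ramification theory, and Section~\ref{sec:key} proves Theorem~\ref{thm:key}. Section~\ref{sec:lie} compares a finite-order automorphism of a simple Lie algebra with the pinned automorphism in its outer class. Section~\ref{sec:red} reduces Theorem~\ref{thm:main} to a simple Lie algebra, Section~\ref{sec:simple} treats that case, and Section~\ref{sec:eq} discusses equality.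

\section{Ramification groups and the Swan conductor}\label{sec:ram}

Let $K$, $M$, $D$, $P$, $t$ be as in Theorem~\ref{thm:key}, and let $v_M$ be the normalized valuation of $M$, with valuation ring $\mathcal O_M$. The \emph{lower ramification groups} are
\[
D_i=\{g\in D:\ v_M(gx-x)\ge i+1\text{ for all }x\in\mathcal O_M\}\qquad(i\ge0).
\]
They are normal in $D$ and trivial for large $i$; moreover $D_0=D$ and $D_1=P$. For real $u\ge0$ put $D_u=D_{\lceil u\rceil}$ and $\eta(u)=\int_0^u|D_x|/|D_0|\,dx$. The \emph{upper ramification groups} are defined by $D^{\eta(u)}=D_u$. Thus $r\mapsto D^r$ is a decreasing step function, continuous from the left, equal to $P$ for small $r>0$. A \emph{jump} is an $s>0$ with $D^s\neq D^{r}$ for all $r>s$.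

The two numberings serve different purposes \cite[Ch.~IV]{Serre}. A subgroup $H\le D$ is the Galois group of $M$ over $M^H$, a field of the same kind as $K$, and $H_i=H\cap D_i$; in particular the wild subgroup of $H$ is $P\cap H$. For a quotient $\bar D$ of $D$, the group $\bar D^r$ is the image of $D^r$.

The \emph{Swan conductor} of a representation $V$ of $D$ is
\begin{equation}\label{eq:swan}
\operatorname{sw}(V)=\sum_{i\ge1}\frac{|D_i|}{|D_0|}\dim(V/V^{D_i})=\int_0^\infty\dim(V/V^{D^r})\,dr ;
\end{equation}
the two expressions are related by the substitution $r=\eta(u)$. We write $\operatorname{sw}_D$ when the group has to be specified. It is zero if and only if $P$ acts trivially. We use four facts; (S1) and (S3) are in \cite[Ch.~VI]{Serre}, and (S2), (S4) are read off from the integral.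
\begin{itemize}
\item[(S1)] (Artin) $\operatorname{sw}(V)$ is an integer. Hence $\operatorname{sw}(V)\ge1$ if $P$ acts nontrivially.
\item[(S2)] $\operatorname{sw}$ is additive in direct sums and does not change when $D$ is replaced by a quotient through which $V$ factors.
\item[(S3)] For $H\le D$ and a representation $U$ of $H$,
$\operatorname{sw}_D(\operatorname{Ind}_H^DU)=\operatorname{sw}_H(U)+\dim U\cdot\operatorname{sw}_D(\operatorname{Ind}_H^D1)$.
\item[(S4)] For $s>0$ we have $\operatorname{sw}(V)\ge s\dim(V/V^{D^s})$, because $D^r\supset D^s$ for $r\le s$. If $D^r=1$ for all $r>s$, then $\operatorname{sw}(V)\le s\dim V$.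
\end{itemize}
Of these, (S1) is the only one that bounds the jumps from below, and every lower bound for a Swan conductor in this paper comes from it in the end.

We also use three facts on finite groups. \emph{Schur--Zassenhaus:} if $R$ is a normal $p$-subgroup of a finite group $F$ of index prime to $p$, then $R$ has a complement, and any two complements are conjugate; since $F$ is the product of $R$ and a complement, they are conjugate by an element of $R$. \emph{Clifford:} if $V$ is an irreducible representation of $F$ and $R$ is any normal subgroup, then $F$ permutes the isotypic components of $V|_R$ transitively, and $V=\operatorname{Ind}_H^FU$, where $U$ is one component and $H\supset R$ its stabilizer. \emph{Mackey:} for subgroups $H,F'\le F$,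
\begin{equation}\label{eq:mackey}
\dim(\operatorname{Ind}_H^FU)^{F'}=\sum_{g\in F'\backslash F/H}\dim U^{H\cap g^{-1}F'g}.
\end{equation}

\begin{example}\label{ex:slope}
Let $K=\overline{\mathbb F}_p((\pi))$, let $m$ be prime to $p$, and let $L=K(\varpi)$ with $\varpi^m=\pi$. Let $L'=L(y)$ with $y^p-y=1/\varpi$. This extension is cyclic of degree $p$, generated by $g:y\mapsto y+1$, and $1/y$ is a uniformizer of $L'$. Since $g(1/y)-1/y=-1/(y(y+1))$ has valuation $2$, the group $\operatorname{Gal}(L'/L)$ equals its first lower ramification group and the second is trivial. So a nontrivial character $\chi$ of it has Swan conductor $1$. Take $M\supset L'$ Galois over $K$, let $H=\operatorname{Gal}(M/L)=P\rtimes\langle t^m\rangle$ and $V=\operatorname{Ind}_H^D\chi$. Then $\dim V=m$. The character $\chi$ has order $p$, so it is trivial on $t^m$ and nontrivial on $P$; thus $V^P=0$. As $P$ acts trivially on $\operatorname{Ind}_H^D1$, fact (S3) gives $\operatorname{sw}(V)=1$, and \eqref{eq:mackey} gives $\dim V^t=1$. So Theorem~\ref{thm:key} is sharp. It fails for $m\ge2$ if $t$ is replaced by $t^m$, which fixes all of $V$: the element must generate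 a full complement of $P$.
\end{example}

\subsection*{From parameters to finite groups}
Let $\varphi$ be as in Theorem~\ref{thm:main}. The complex Lie group ${}^LG$ has a neighborhood of $1$ containing no nontrivial subgroup. Its preimage in the profinite group $\mathcal I$ contains an open subgroup, which $\varphi$ must kill, so $\varphi(\mathcal I)$ is finite. The group $\mathcal I$ is the absolute Galois group of the completion $K$ of the maximal unramified extension of $k$. Hence $D=\varphi(\mathcal I)$ is a group $\operatorname{Gal}(M/K)$ as above, with $P=\varphi(\mathcal I_+)$. The Swan conductor of a representation of $\mathcal W$ depends only on its restriction to $\mathcal I$, and by (S2) it can be computed in any finite quotient of $\mathcal I$ through which this restriction factors. So $b(\varphi)=\operatorname{sw}_D(\hat{\mathfrak g})$.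

\section{The bound on vectors fixed by tame inertia}\label{sec:key}

We prove Theorem~\ref{thm:key} by induction on $\dim V$, for all $K$, $M$ and $t$ at once. Induced representations are handled by (S3) and \eqref{eq:mackey}. What remains is the primitive case, in which $P$ is a central product of groups of Heisenberg type and the eigenvalues of $t$ can be counted.

\subsection{Reduction to the primitive case}\label{sub:induced}

Both sides are additive, so we may assume that $V$ is irreducible. If $P$ acts trivially, then $V^D=V^t$ and there is nothing to prove. So let $P$ act nontrivially. Then $V^P$ is a proper $D$-stable subspace, so $V^P=0$, and we have to show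
\[
\operatorname{sw}(V)\ge\dim V^t .
\]
By (S2) we may replace $D$ by its image in $GL(V)$; the images of $P$ and $\langle t\rangle$ are the wild subgroup and a complement. So $V$ is faithful. If $\dim V=1$, then $\operatorname{sw}(V)\ge1\ge\dim V^t$ by (S1). Let $\dim V\ge2$.

\medskip\noindent\emph{Case A: $V|_P$ is reducible.} We first show that $V|_P$ is not isotypic. Suppose it is a multiple of an irreducible representation $(w,W)$ of $P$. Conjugation by $t$ preserves the character of $V|_P$, hence that of $W$, so there is $T\in GL(W)$ with $Tw(x)T^{-1}=w(txt^{-1})$. If $t$ has order $e$, then $T^e$ commutes with $w(P)$ and is a scalar, and after rescaling $T^e=1$. Letting $t$ act by $T$ extends $W$ to a representation $\widetilde W$ of $D$. Evaluation gives $V\cong\widetilde W\otimes\operatorname{Hom}_P(\widetilde W,V)$. Since $V$ is irreducible, the second factor is an irreducible representation of the cyclic group $D/P$, so it is a line and $V|_P\cong W$ is irreducible, a contradiction.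

By Clifford, $V=\operatorname{Ind}_H^DU$ with $P\subset H\ne D$, so $H=P\rtimes\langle t^m\rangle$ for some $m$. Since $D=\langle t\rangle H$, there is one double coset in \eqref{eq:mackey}, and $\dim V^t=\dim U^{t^m}$. The group $P$ acts trivially on $\operatorname{Ind}_H^D1$, so $\operatorname{sw}(V)=\operatorname{sw}_H(U)$ by (S3). Also $U^H\subset V^P=0$ and $\dim U<\dim V$. By induction, $\operatorname{sw}(V)=\operatorname{sw}_H(U)\ge\dim U^{t^m}=\dim V^t$.

\medskip\noindent\emph{Case B: $V|_P$ is irreducible and $V=\operatorname{Ind}_H^DU$ with $H\ne D$.} Now $\dim V$ divides $|P|$, so $[D:H]$ is a power of $p$. Hence a complement of $P\cap H$ in $H$ has the same order as $\langle t\rangle$ and is a complement of $P$ in $D$. Conjugating the pair $(H,U)$, we may assume $H=(P\cap H)\rtimes\langle t\rangle$. This time $t$ has several orbits on $D/H$, and each of them can contribute fixed vectors. Let $\nu$ be the number of orbits. In \eqref{eq:mackey} the trivial double coset contributes $\dim U^t$ and every other one at most $\dim U$, so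
\[
\dim V^t\le\dim U^t+(\nu-1)\dim U .
\]
The extra orbits are paid for by the second term of (S3), because the permutation representation is itself a smaller instance of the theorem. Write $\operatorname{Ind}_H^D1=1\oplus R$. Then $R^D=0$ and $\dim R^t=\nu-1$ by \eqref{eq:mackey}, and $\dim R<[D:H]\le\dim V$. By induction $\nu-1\le\operatorname{sw}(R)=\operatorname{sw}(\operatorname{Ind}_H^D1)$. The representation $U$ is irreducible, and it is nontrivial since otherwise $V=1\oplus R$ would be reducible; so $U^H=0$, and by induction $\dim U^t\le\operatorname{sw}_H(U)$. Therefore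
\[
\dim V^t\le\operatorname{sw}_H(U)+\dim U\cdot\operatorname{sw}(\operatorname{Ind}_H^D1)=\operatorname{sw}(V).
\]

In the remaining case $V$ is not induced from a proper subgroup. By Clifford, every abelian normal subgroup of $D$ then acts isotypically, that is, by scalars. So the following proposition, which does not use the induction hypothesis, completes the proof of Theorem~\ref{thm:key}.

\begin{proposition}\label{prop:prim}
Let $D\subset GL(V)$ with $\dim V\ge2$. Assume that $V|_P$ is irreducible and that every abelian normal subgroup of $D$ consists of scalars. Then every eigenvalue of $t$ on $V$ has multiplicity at most $\operatorname{sw}(V)$.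
\end{proposition}

\subsection{A model case}

\begin{example}\label{ex:heis}
Let $p=5$. Suppose that $P$ has order $125$ and center $Z$ of order $5$, that the commutator defines a nondegenerate alternating form on $E=P/Z\cong\mathbb F_5^2$, and that $t$ has order $3$, centralizes $Z$ and acts on $E$ with characteristic polynomial $x^2+x+1$. This polynomial has no root in $\mathbb F_5$, so the $24$ nonzero elements of $E$ form $8$ orbits of size $3$. Let $D\subset GL(V)$ with $\dim V=5$ and $V|_P$ irreducible, so that $Z$ acts by scalars.

Each $\varepsilon\in E$ with lift $\tilde\varepsilon\in P$ gives a line $\mathbb C\tilde\varepsilon\subset\operatorname{End}(V)$, on which conjugation by $x\in P$ is the scalar $[x,\tilde\varepsilon]$. These are $25$ different characters of $P$, so $\operatorname{End}(V)$ is the direct sum of the $25$ lines. Conjugation by $t$ fixes the scalars and has one fixed line in the span of each orbit, so $\dim\operatorname{End}(V)^t=9$. If $m_1,m_2,m_3$ are the multiplicities of the three cube roots of unity as eigenvalues of $t$ on $V$, then $\sum m_i=5$ and $\sum m_i^2=9$, which forces the multiplicities $2,2,1$.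 So we need $\operatorname{sw}(V)\ge2$, and (S1) applied to $V$ gives only $1$.

Apply (S1) instead to the span $X$ of one orbit of three lines, a representation of $D$ on which $P$ acts nontrivially. If $s$ is the largest jump of $D$, then $1\le\operatorname{sw}(X)\le3s$. Since $D^s$ is a nontrivial normal subgroup, $V^{D^s}=0$, so $\operatorname{sw}(V)\ge5s\ge5/3$. Now (S1) for $V$ gives $\operatorname{sw}(V)\ge2$.
\end{example}

The size $d$ of the orbits of $t$ on $E$ thus controls both sides: the multiplicities are close to $\dim V/d$, and the largest jump is at least $1/d$. In general $P/Z$ is not irreducible under $t$, the orbit sizes vary, and we split $P$ into pieces on which they are constant.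

\subsection{The structure of the wild subgroup}

For the rest of the proof, $D$ and $V$ are as in Proposition~\ref{prop:prim}. Write $[x,y]=xyx^{-1}y^{-1}$. Let $Z$ be the center of $P$. It is abelian and normal in $D$, so it consists of scalars, and scalars in $P$ are central; thus $Z$ is the group of scalars in $P$. It is cyclic, central in $D$, and contains every abelian normal subgroup of $D$ that lies in $P$. Since $V|_P$ is irreducible of dimension at least $2$, the group $P$ is not abelian, so $1\ne Z\neq P$. Let $\mu_p\subset Z$ be the subgroup of order $p$.

\begin{lemma}\label{lem:structure}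
There are normal subgroups $A_1,\dots,A_n$ of $D$, with $n\ge1$ and $Z\subsetneq A_i\subset P$, that commute pairwise, satisfy $P=A_1\cdots A_n$, and have the following properties.
\begin{itemize}
\item[(a)] $E_i=A_i/Z$ is an elementary abelian $p$-group and an irreducible $\mathbb F_p[\langle t\rangle]$-module.
\item[(b)] The commutator is a bimultiplicative map $P\times A_i\to\mu_p$, and it induces a nondegenerate $t$-invariant alternating form on $E_i$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{One factor.} Let $C$ be a normal subgroup of $D$ with $Z\subsetneq C\subset P$, and let $A/Z$ be a minimal nontrivial normal subgroup of $D/Z$ contained in $C/Z$. A nontrivial normal subgroup of the $p$-group $P/Z$ meets its center nontrivially, and the intersection is normal in $D/Z$; by minimality $A/Z$ is central in $P/Z$, that is, $[P,A]\subset Z$. The elements of order dividing $p$ in the abelian group $A/Z$ form a nontrivial characteristic subgroup, so $A/Z$ is elementary abelian. As $P$ acts trivially on $A/Z$, its $t$-stable subgroups are normal in $D/Z$, and minimality gives (a).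

For $x,y\in P$ and $a,b\in A$, the identities $[xy,a]=x[y,a]x^{-1}[x,a]$ and $[x,ab]=[x,a]\,a[x,b]a^{-1}$ show bimultiplicativity, the commutators being central. Since $a^p\in Z$, we get $[x,a]^p=[x,a^p]=1$, so the values lie in $\mu_p$. The center of $A$ is abelian and normal in $D$, so it equals $Z$; this says that the alternating form on $A/Z$ is nondegenerate. It is $t$-invariant because $t$ centralizes $Z$. This is (b). For $x\in P$, the map $[x,\cdot\,]$ is a linear form on $A/Z$, so it equals $[a',\cdot\,]$ for some $a'\in A$, and then $a'^{-1}x$ centralizes $A$. Hence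
\begin{equation}\label{eq:split}
P=A\,C_P(A),\qquad A\cap C_P(A)=Z .
\end{equation}

\emph{Iteration.} Put $C_0=P$. Suppose that pairwise commuting $A_1,\dots,A_j$ satisfying (a) and (b) are found, that $C_j=C_P(A_1\cdots A_j)$, and that $P=A_1\cdots A_jC_j$. The group $C_j$ is normal in $D$ and contains $Z$. If $C_j\ne Z$, take $C=C_j$ above to obtain $A_{j+1}\subset C_j$, which commutes with $A_1,\dots,A_j$. By \eqref{eq:split} and Dedekind's law,
\[
C_j=C_j\cap A_{j+1}C_P(A_{j+1})=A_{j+1}\bigl(C_j\cap C_P(A_{j+1})\bigr)=A_{j+1}C_{j+1},
\]
so $P=A_1\cdots A_{j+1}C_{j+1}$. Moreover $C_{j+1}\subsetneq C_j$, since $A_{j+1}\cap C_{j+1}=Z\ne A_{j+1}$. So the process ends with $C_n=Z$ for some $n\ge1$, and $P=A_1\cdots A_n$.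
\end{proof}

By (b) the dimension of $E_i$ is even; write $|E_i|=p^{2a_i}$ with $a_i\ge1$, put $q_i=p^{a_i}$, and let $d_i$ be the order of $t$ on $E_i$. The invariant form restricts $d_i$ severely.

\begin{lemma}\label{lem:order}
All orbits of $t$ on $E_i\smallsetminus\{0\}$ have size $d_i$. Moreover $d_i\ge2$ and $d_i$ divides $q_i+1$.
\end{lemma}

\begin{proof}
Drop the index $i$. An irreducible $\mathbb F_p[\langle t\rangle]$-module has the form $\mathbb F_p[x]/(f)$ with $f$ irreducible. So $E$ is the field $\mathbb F_{p^{2a}}$, and $t$ acts as multiplication by an element $\tau$ of order $d$ that generates this field over $\mathbb F_p$. This gives the first claim, and $\tau\ne\pm1$ because $2a\ge2$; in particular $d\ge2$. The eigenvalues of $t$ on $E\otimes\overline{\mathbb F}_p$ are the conjugates $\tau^{p^j}$, $0\le j<2a$. The invariant form identifies $E$ with its dual, so the set of eigenvalues is stable under inversion, and $\tau^{-1}=\tau^{p^j}$ for some such $j$. Here $j\ne0$ because $\tau\neq\pm1$. Raising to the power $p^j$ gives $\tau^{p^{2j}}=\tau$, so $2a$ divides $2j$. Hence $j=a$ and $\tau^{p^a+1}=1$.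
\end{proof}

\subsection{The eigenvalues of $t$}

Let $\operatorname{Reg}_d$ denote the regular representation of $\mathbb Z/d$.

\begin{lemma}\label{lem:eig}
There is a decomposition $V=V_1\otimes\dots\otimes V_n$ with $\dim V_i=q_i$, and $t=c\,t_1\otimes\dots\otimes t_n$ with $c\in\mathbb C^\times$, $t_i\in GL(V_i)$ and $t_i^{d_i}=1$. Put $c_i=(q_i+1)/d_i$. As a virtual representation of $\mathbb Z/d_i$, with the generator acting by $t_i$,
\[
V_i=c_i\operatorname{Reg}_{d_i}-\psi_i\qquad\text{for a character }\psi_i .
\]
\end{lemma}

\begin{proof}
\emph{Tensor decomposition.} Multiplication $A_1\times\dots\times A_n\to P$ is a surjective homomorphism. So $V$ is an irreducible representation of the product, and $V=\bigotimes V_i$ with $\rho_i:A_i\to GL(V_i)$ irreducible; an element of $Z\subset A_i$ acts on $V_i$ by the same scalar as on $V$. The character of $\rho_i$ vanishes off $Z$: for $x\in A_i\smallsetminus Z$ choose $y\in A_i$ with $\zeta=[y,x]\ne1$; then $yxy^{-1}=\zeta x$, so $\operatorname{tr}\rho_i(x)=\zeta\operatorname{tr}\rho_i(x)$. The character has norm $1$, so $|Z|(\dim V_i)^2=|A_i|$ and $\dim V_i=q_i$.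

Since $t$ normalizes $A_i$ and centralizes $Z$, the representation $x\mapsto\rho_i(txt^{-1})$ has the same character as $\rho_i$. So there is $t_i\in GL(V_i)$ with $t_i\rho_i(x)t_i^{-1}=\rho_i(txt^{-1})$ for $x\in A_i$. The operators $t$ and $\bigotimes t_i$ induce the same automorphism of $P$, so they differ by a scalar by Schur's lemma. Conjugation by $t^{d_i}$ is trivial on $A_i/Z$ and on $Z$. The automorphisms of $A_i$ with this property are the maps $x\mapsto h(x)x$ with $h\in\operatorname{Hom}(A_i/Z,Z)$, and they form a $p$-group. As $t$ has order prime to $p$, the element $t^{d_i}$ centralizes $A_i$. Thus $t_i^{d_i}$ is a scalar, and we rescale $t_i$ so that $t_i^{d_i}=1$.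

\emph{Multiplicities.} Fix $i$ and write $q,d,c'$ for $q_i,d_i,c_i$. For $\varepsilon\in E_i$ with lift $\tilde\varepsilon\in A_i$, conjugation by $y\in A_i$ acts on the line $\mathbb C\rho_i(\tilde\varepsilon)$ by $[y,\tilde\varepsilon]$. By nondegeneracy these $q^2$ characters are distinct, so the lines are independent, and $\operatorname{End}(V_i)$ is their direct sum. Conjugation by $t_i$ fixes the scalars and permutes the other lines in $(q^2-1)/d$ orbits of size $d$. Since $t_i^d=1$, the span of an orbit has a basis $v,t_ivt_i^{-1},\dots$ that is permuted cyclically, so it contains exactly one fixed line. Let $m_\lambda$, for $\lambda^d=1$, be the multiplicity of $\lambda$ as an eigenvalue of $t_i$. The centralizer of $t_i$ in $\operatorname{End}(V_i)$ has dimension $\sum m_\lambda^2$, so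
\[
\sum_\lambda m_\lambda=q,\qquad\sum_\lambda m_\lambda^2=1+\frac{q^2-1}{d}=1+c'(q-1).
\]
The number $c'$ is an integer by Lemma~\ref{lem:order}. Put $\delta_\lambda=c'-m_\lambda\in\mathbb Z$. Then $\sum\delta_\lambda=dc'-q=1$ and
\[
\sum_\lambda\delta_\lambda^2=dc'^2-2c'q+\sum_\lambda m_\lambda^2=c'(q+1)-2c'q+1+c'(q-1)=1 .
\]
So one $\delta_\lambda$ equals $1$ and the others vanish.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:prim}}

Order the factors so that $d_1=\min_id_i$, and let $\mu$ be the largest multiplicity of an eigenvalue of $t$ on $V$, equivalently of $\bigotimes t_i$. We show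
\begin{equation}\label{eq:two}
\operatorname{sw}(V)\ge\frac{\dim V}{d_1}\qquad\text{and}\qquad\mu<\frac{\dim V}{d_1}+1 .
\end{equation}
Together these give $\mu<\operatorname{sw}(V)+1$, and since both numbers are integers by (S1), $\mu\le\operatorname{sw}(V)$.

\emph{The Swan conductor.} Let $s>0$ be the largest jump of $D$, so $D^s\ne1$ and $D^r=1$ for $r>s$. The space $V^{D^s}$ is $D$-stable and proper, hence zero, and $\operatorname{sw}(V)\ge s\dim V$ by (S4). Choose $0\ne\varepsilon\in E_1$, and let $X\subset\operatorname{End}(V)$ be the sum of the $d_1$ lines $\mathbb C\tilde\varepsilon'$, where $\varepsilon'$ runs over the $t$-orbit of $\varepsilon$. Conjugation by $t$ permutes these lines, and $x\in P$ acts on $\mathbb C\tilde\varepsilon'$ by $[x,\tilde\varepsilon']$, a nontrivial character. So $X$ is a representation of $D$ of dimension at most $d_1$ on which $P$ acts nontrivially. By (S1) and (S4), $1\le\operatorname{sw}(X)\le sd_1$. Hence $s\ge1/d_1$, which is the first inequality.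

\emph{The multiplicity when some $d_i>d_1$,} say $i=2$. Write $\bigotimes t_i=t_2\otimes t'$ on $V_2\otimes V'$ and choose a basis of $V'$ of eigenvectors of $t'$, with eigenvalues $\lambda_j$. The multiplicity of $\lambda$ on $V$ is the sum over $j$ of the multiplicities of $\lambda/\lambda_j$ for $t_2$, each at most $c_2$. So $\mu\le c_2\dim V/q_2$. From $d_1\le d_2-1$ and $d_2\le q_2+1$ we obtain
\[
(q_2+1)d_1\le(q_2+1)d_2-(q_2+1)\le q_2d_2 ,
\]
that is, $c_2\le q_2/d_1$. Therefore $\mu\le\dim V/d_1$.

\emph{The multiplicity when all $d_i$ equal $d$.} The estimate just used would give only $\mu\le(1+1/q_2)\dim V/d$, so we use the exact shape of the factors. The product of $\operatorname{Reg}_d$ with any virtual representation is an integer multiple of $\operatorname{Reg}_d$. Hence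
\[
\bigotimes_{i=1}^n(c_i\operatorname{Reg}_d-\psi_i)=m\operatorname{Reg}_d+(-1)^n\psi,\qquad md+(-1)^n=\dim V,
\]
with $m\in\mathbb Z$ and $\psi=\prod\psi_i$ a character. If $n$ is even, $\mu=m+1=(\dim V-1)/d+1$. If $n$ is odd, $\mu\le m=(\dim V+1)/d$, and $1/d<1$ since $d\ge2$. In both cases $\mu<\dim V/d+1$.

This proves \eqref{eq:two}, Proposition~\ref{prop:prim} and Theorem~\ref{thm:key}. \qed

\subsection{Two consequences}

The eigenvalue $1$ plays no special role once wild inertia has no fixed vector. The first corollary records this; it is not used later.

\begin{corollary}\label{cor:mult}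
If $V^P=0$, then every eigenvalue of $t$ on $V$ has multiplicity at most $\operatorname{sw}(V)$.
\end{corollary}

\begin{proof}
Let $\lambda$ be an eigenvalue and $\chi$ the character of $D/P\cong\langle t\rangle$ with $\chi(t)=\lambda^{-1}$. Then $V\otimes\chi$ and $V$ have the same restriction to $P$, so $\operatorname{sw}(V\otimes\chi)=\operatorname{sw}(V)$ and $(V\otimes\chi)^D=0$. Apply Theorem~\ref{thm:key} to $V\otimes\chi$.
\end{proof}

The second corollary makes the Swan conductor pay for two things at once: for the vectors moved by an element deep in the filtration, and for the lost fixed vectors.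

\begin{corollary}\label{cor:deep}
Let $s_0\ge1$ and $\theta\in D^{s_0}$. For every representation $V$ of $D$,
\[
\operatorname{sw}(V)+\dim V^D\ \ge\ s_0\dim(V/V^\theta)+\dim V^{\langle\theta,t\rangle}.
\]
\end{corollary}

\begin{proof}
We may assume $V$ irreducible. Put $Q=D^{s_0}$. If $Q$ acts trivially, the right side is $\dim V^t$ and this is Theorem~\ref{thm:key}. Otherwise $V^Q=0$ because $Q$ is normal, and by (S4)
\[
\operatorname{sw}(V)\ge s_0\dim V=s_0\dim(V/V^\theta)+s_0\dim V^\theta\ge s_0\dim(V/V^\theta)+\dim V^{\langle\theta,t\rangle},
\]
where the last step uses $s_0\ge1$.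
\end{proof}

\section{Automorphisms of finite order}\label{sec:lie}

The parameters $\varphi$ and $\varphi_0$ agree only modulo inner automorphisms. So we need to know how the fixed subalgebra of an automorphism of finite order depends on the automorphism within its outer class: the rank is constant, and the dimension is largest for the pinned representative.

A subalgebra of a complex reductive Lie algebra is \emph{toral} if it is abelian and acts semisimply in the adjoint representation. The Cartan subalgebras are the maximal toral subalgebras, that is, the toral subalgebras equal to their centralizer, and their dimension is the rank. We use the following facts.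
\begin{itemize}
\item[(L1)] In a reductive Lie algebra $\mathfrak l$, every centralizer $\mathfrak l_x$ has dimension at least the rank: the minimum of $\dim\mathfrak l_x$ is attained on a dense open set, which contains a regular semisimple element. An element is \emph{regular} if equality holds.
\item[(L2)] In a semisimple Lie algebra, a sum of nonzero root vectors, one for each simple root of a base, is a regular nilpotent element.
\item[(L3)] If $F$ is a finite group of automorphisms of a semisimple Lie algebra $\mathfrak g$, then $\mathfrak g^F$ is reductive, and its Cartan subalgebras consist of semisimple elements of $\mathfrak g$.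
\end{itemize}
For (L3), the Killing form $\kappa$ of $\mathfrak g$ is $F$-invariant, so $\mathfrak g^F$ is orthogonal to the other isotypic components and $\kappa$ is nondegenerate on $\mathfrak g^F$. A Lie algebra with a representation whose trace form is nondegenerate is reductive. If $z$ is central in $\mathfrak g^F$, its nilpotent Jordan component $z_n$ is fixed by $F$ and commutes with $\mathfrak g^F$. So $\operatorname{ad}z_n\operatorname{ad}y$ is nilpotent and $\kappa(z_n,y)=0$ for all $y\in\mathfrak g^F$, whence $z_n=0$. Finally, a Cartan subalgebra of the derived algebra of $\mathfrak g^F$ acts semisimply in every representation, in particular on $\mathfrak g$.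

Now let $\mathfrak g$ be simple, with a pinning: a Cartan subalgebra $\mathfrak t$, a base $\Delta$ of its roots, and nonzero root vectors $X_\beta$ for $\beta\in\Delta$. An automorphism is \emph{pinned} if it preserves $\mathfrak t$ and permutes the $X_\beta$. The pinned automorphisms form a complement to the inner ones in $\operatorname{Aut}(\mathfrak g)$, and we identify them with $\operatorname{Out}(\mathfrak g)$. This is the automorphism group of the Dynkin diagram: it is $S_3$ for $\mathfrak g=\mathfrak{so}_8$ and has order at most $2$ otherwise. Put $N_0=\sum_{\beta\in\Delta}X_\beta$, and $r_\sigma=\dim\mathfrak t^\sigma$ for a pinned automorphism $\sigma$.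

\begin{lemma}\label{lem:auto}
Let $\sigma$ be a pinned automorphism of $\mathfrak g$ and $\vartheta$ an automorphism of finite order with outer class $\sigma$. Then:
\begin{itemize}
\item[(1)] $\operatorname{rank}\mathfrak g^\vartheta=r_\sigma$;
\item[(2)] $\dim\mathfrak g^\vartheta\le\dim\mathfrak g^\sigma$;
\item[(3)] $N_0$ is regular nilpotent in $\mathfrak g^\sigma$, so $\dim(\mathfrak g^\sigma)_{N_0}=r_\sigma$;
\item[(4)] if $\mathfrak g=\mathfrak{so}_8$ and $\sigma$ has order $3$, then $r_\sigma=2$ and $\dim\mathfrak g^\sigma=14$.
\end{itemize}
\end{lemma}

For instance, let $n\ge2$ and let $J$ be an invertible skew-symmetric matrix of size $2n$. The involutions $X\mapsto-X^T$ and $X\mapsto-JX^TJ^{-1}$ of $\mathfrak{sl}_{2n}$ are outer, since they carry the standard representation to its dual. They fix $\mathfrak{so}_{2n}$ and $\mathfrak{sp}_{2n}$, both of rank $n$, of dimensions $2n^2-n$ and $2n^2+n$; so the dimension does vary within an outer class.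

\begin{proof}
\emph{A common Cartan subalgebra.} By \cite[Prop.~8.1]{Kac}, $\vartheta=g\exp(\operatorname{ad}h')\sigma'g^{-1}$ with $g\in\operatorname{Aut}(\mathfrak g)$, $\sigma'$ pinned and $h'\in\mathfrak t^{\sigma'}$. Write $g=g_0\pi$ with $g_0$ inner and $\pi$ pinned. Then $g_0^{-1}\vartheta g_0=\exp(\operatorname{ad}h)\,\pi\sigma'\pi^{-1}$ with $h=\pi h'$ fixed by $\pi\sigma'\pi^{-1}$, and comparing outer classes gives $\pi\sigma'\pi^{-1}=\sigma$. Conjugation does not change the rank or the dimension of the fixed subalgebra, so we may assume $\vartheta=\exp(\operatorname{ad}h)\sigma$ with $h\in\mathfrak t^\sigma$. Let $\rho^\vee\in\mathfrak t$ be the element with $\beta(\rho^\vee)=1$ for all $\beta\in\Delta$. It is fixed by $\sigma$ and no root vanishes on it, so the centralizer of $\mathfrak t^\sigma$ in $\mathfrak g$ is $\mathfrak t$. Since $\vartheta$ acts on $\mathfrak t$ as $\sigma$, the centralizer of $\mathfrak t^\sigma$ in $\mathfrak g^\vartheta$ is $\mathfrak t^\sigma$ itself. So $\mathfrak t^\sigma$ is a Cartan subalgebra of $\mathfrak g^\vartheta$, and of $\mathfrak g^\sigma$ (the case $h=0$). This proves (1).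

\emph{Restricted roots.} Let $\Sigma$ be the set of restrictions to $\mathfrak t^\sigma$ of the roots of $\mathfrak g$; they are nonzero at $\rho^\vee$. Let $R_\vartheta\subset\Sigma$ and $R\subset\Sigma$ be the root systems of $\mathfrak g^\vartheta$ and $\mathfrak g^\sigma$ with respect to $\mathfrak t^\sigma$. The simple roots in one $\sigma$-orbit $O\subset\Delta$ have a common restriction $\bar\beta_O$. The sums over the orbits of the basis of $\mathfrak t$ dual to $\Delta$ form a basis of $\mathfrak t^\sigma$ dual to the $\bar\beta_O$, so the $\bar\beta_O$ form a basis of $(\mathfrak t^\sigma)^*$. Each $\bar\beta_O$ lies in $R$, with root vector $e_O=\sum_{\beta\in O}X_\beta$. Every element of $\Sigma$ is an integral combination of the $\bar\beta_O$ with coefficients all $\ge0$ (we call it positive) or all $\le0$. So the $\bar\beta_O$ form a base of $R$, the algebra $\mathfrak g^\sigma$ is semisimple, and $N_0=\sum_Oe_O$ is regular nilpotent in it by (L2). This proves (3).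

\emph{Counting rays.} The root system of a reductive Lie algebra is reduced, so a ray $\mathbb R_{>0}\alpha$ with $\alpha\in\Sigma$ contains at most one element of $R_\vartheta$ and at most one element of $R$. We claim that it contains one element of $R$. Then $|R_\vartheta|\le|R|$, and
\[
\dim\mathfrak g^\vartheta=r_\sigma+|R_\vartheta|\le r_\sigma+|R|=\dim\mathfrak g^\sigma ,
\]
which is (2). To prove the claim we let the Weyl group of $R$ act on $\Sigma$. The reflection $s_O$ in $\bar\beta_O$ is induced by a product $n_O$ of exponentials $\exp(\operatorname{ad}x)$ with $x\in\mathfrak g^\sigma$, which acts on all of $\mathfrak g$. It normalizes $\mathfrak t^\sigma$, hence its centralizer $\mathfrak t$, so it permutes the roots of $\mathfrak g$ and $s_O$ permutes $\Sigma$. It also preserves the form $(\,,)$ induced by the Killing form of $\mathfrak g$ on the real span of $\Sigma$, which is positive definite; so $s_O$ is the orthogonal reflection. Suppose some $\alpha\in\Sigma$ is proportional to no element of $R$. Replacing $\alpha$ by $-\alpha$ if necessary, choose such an $\alpha$ positive, with the smallest sum of coefficients. As $(\alpha,\alpha)>0$,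 there is an orbit $O$ with $(\alpha,\bar\beta_O)>0$, and $s_O\alpha=\alpha-c\bar\beta_O$ with $c>0$. Since $\alpha$ is not proportional to $\bar\beta_O$, another coefficient of $\alpha$ is positive and is unchanged. So $s_O\alpha\in\Sigma$ is positive with a smaller sum of coefficients, and it is proportional to no element of $R$ because $s_O$ preserves $R$. This is a contradiction. As $R=-R$, the claim follows.

\emph{Triality.} Let $\beta_0$ be the central simple root of $D_4$ and $\beta_1,\beta_2,\beta_3$ the others, which $\sigma$ permutes cyclically. There are two orbits, so $r_\sigma=2$; let $b$ and $a$ be the restrictions of $\beta_0$ and of the $\beta_i$. The $12$ positive roots are $\beta_0$, $\beta_i$, $\beta_0+\beta_i$, $\beta_0+\beta_i+\beta_j$ $(i<j)$, $\beta_0+\beta_1+\beta_2+\beta_3$ and $2\beta_0+\beta_1+\beta_2+\beta_3$. They restrict to $b$, $a$, $a+b$, $2a+b$, $3a+b$, $3a+2b$, which span six distinct rays. So $|R|=12$ and $\dim\mathfrak g^\sigma=14$.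
\end{proof}

\section{Reduction to a simple Lie algebra}\label{sec:red}

Let $D=\operatorname{Gal}(M/K)=P\rtimes\langle t\rangle$ be as in Theorem~\ref{thm:key}, let $\mathfrak g$ be a simple Lie algebra with a pinning, and let $\rho:D\times SL_2\to\operatorname{Aut}(\mathfrak g)$ be a homomorphism that is algebraic on $SL_2$. Let $N\in\mathfrak g$ be the element with $\operatorname{ad}N=d\rho\bigl(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\bigr)$; it is fixed by $D$. Put
\[
\ell(\rho)=\dim\mathfrak g_N^D,\qquad b(\rho)=\operatorname{sw}_D(\mathfrak g).
\]
Let $\rho_0$ be the homomorphism that sends $d\in D$ to the pinned automorphism in the outer class of $\rho(d)$ and is the principal $SL_2$, with nilpotent element $N_0$, on the second factor.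

\begin{theorem}\label{thm:simple}
In this situation, $\ell(\rho)+b(\rho)\ge\ell(\rho_0)+b(\rho_0)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:simple}]
Let $D=\varphi(\mathcal I)$. By compatibility, $\varphi_0|_{\mathcal I}$ is the composite of $\varphi|_{\mathcal I}$ with the projection ${}^LG\to\Gamma\subset{}^LG$. So $D\times SL_2$ acts on $\hat{\mathfrak g}$ in two ways, through $\varphi$ and through $\varphi_0$. The two actions of an element of $D$ differ by $\operatorname{Ad}(g)$ with $g\in\hat G$, and $SL_2$ acts through $\hat G$ in both cases. The connected group $\hat G$ acts trivially on the center $\mathfrak z$ of $\hat{\mathfrak g}$ and preserves each simple ideal. So the two actions of $D$ agree on $\mathfrak z$ and on the set of simple ideals. Write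
\[
\hat{\mathfrak g}=\mathfrak z\oplus\bigoplus_O\mathfrak g_O ,
\]
where $O$ runs over the $D$-orbits of simple ideals and $\mathfrak g_O$ is the sum of the ideals in $O$. The summands are stable under both actions, so both sides of \eqref{eq:main} are sums of contributions of the summands. The contribution of $\mathfrak z$ is $\dim\mathfrak z^D+\operatorname{sw}(\mathfrak z)$ on both sides.

Fix $O$ and $\mathfrak g_1\in O$, with stabilizer $H\le D$. For either action, $\mathfrak g_O=\bigoplus_{d\in D/H}d\mathfrak g_1=\operatorname{Ind}_H^D\mathfrak g_1$. Consider the action through $\varphi$. Since $\operatorname{ad}N$ commutes with $D$ and preserves each ideal, its kernel on $\mathfrak g_O$ is induced from its kernel $(\mathfrak g_1)_{N_1}$ on $\mathfrak g_1$, where $N_1$ is the component of $N$ in $\mathfrak g_1$. Let $\rho$ be the action of $H\times SL_2$ on $\mathfrak g_1$. By \eqref{eq:mackey} with $F'=D$ and by (S3), the contribution of $\mathfrak g_O$ to $\ell_\varphi+b(\varphi)$ is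
\[
\ell(\rho)+b(\rho)+\delta\dim\mathfrak g_1,\qquad\delta=\operatorname{sw}_D(\operatorname{Ind}_H^D1).
\]
The same computation applies to $\varphi_0$, with the same $H$ and $\delta$. The pinning of $\hat G$ induces a pinning of $\mathfrak g_1$, given by $\operatorname{Lie}(\hat T)\cap\mathfrak g_1$ and the $X_\alpha$ that lie in $\mathfrak g_1$. Through $\varphi_0$, an element of $H$ acts on $\mathfrak g_1$ by a pinned automorphism, in the same outer class as its action through $\varphi$, and the component of $N_0$ in $\mathfrak g_1$ is the sum of the pinned root vectors of $\mathfrak g_1$. So the contribution of $\mathfrak g_O$ to $\ell_0+b(\varphi_0)$ is $\ell(\rho_0)+b(\rho_0)+\delta\dim\mathfrak g_1$. Theorem~\ref{thm:simple}, applied to $H=\operatorname{Gal}(M/M^H)$, compares the two contributions.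
\end{proof}

\section{The simple case}\label{sec:simple}

We prove Theorem~\ref{thm:simple}. The quantity $\ell(\rho)$ lives on $\mathfrak g_N$ and $b(\rho)$ lives on $\mathfrak g$, while Theorem~\ref{thm:key} compares them on one and the same space. The multiplicity spaces of $SL_2$ connect the two. Let $\operatorname{Sym}^j$ be the irreducible representation of $SL_2$ of dimension $j+1$, and decompose $\mathfrak g=\bigoplus_{j\ge0}V_j\otimes\operatorname{Sym}^j$ under $D\times SL_2$. The kernel of the raising operator on $\operatorname{Sym}^j$ is a line, so $\mathfrak g_N\cong\bigoplus_jV_j$ as representations of $D$, while $\mathfrak g\cong\bigoplus_jV_j^{\oplus(j+1)}$. Hence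
\begin{equation}\label{eq:dec}
\ell(\rho)+b(\rho)=\sum_j\bigl(\dim V_j^D+\operatorname{sw}(V_j)\bigr)+\sum_jj\operatorname{sw}(V_j).
\end{equation}
For $x\in D$ we have $N\in\mathfrak g^x$, so by (L3), (L1) and Lemma~\ref{lem:auto}(1),
\begin{equation}\label{eq:rank}
\sum_j\dim V_j^x=\dim(\mathfrak g^x)_N\ge\operatorname{rank}\mathfrak g^x=r_{\bar x},
\end{equation}
where $\bar x$ is the outer class of $\rho(x)$. Applying Theorem~\ref{thm:key} to each term of the first sum in \eqref{eq:dec} and then \eqref{eq:rank} with $x=t$, we obtain for every $\rho$ the basic estimate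
\begin{equation}\label{eq:basic}
\ell(\rho)+b(\rho)\ \ge\ \dim(\mathfrak g^t)_N+\sum_jj\operatorname{sw}(V_j)\ \ge\ r_{\bar t}.
\end{equation}

Let $\bar D$ be the image of $D$ in $\operatorname{Out}(\mathfrak g)$ and $\bar P$ the image of $P$, the wild subgroup of $\bar D$. The action $\rho_0$ of $D$ factors through $\bar D$, and $D^r$ maps onto $\bar D^r$. The group $\bar D$ is a subgroup of $S_3$ or of $\mathbb Z/2$. So either $\bar P=1$; or $\bar P=\bar D\ne1$, and then $\bar D$ has order $p$; or $1\ne\bar P\neq\bar D$, and then $\bar D=S_3$, $\bar P=A_3$ and $p=3$.

\subsection{Wild inertia acts by inner automorphisms}\label{sub:tame}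

Let $\bar P=1$. Then $\bar D=\langle\sigma\rangle$ with $\sigma=\bar t$. We have $b(\rho_0)=0$, and $\ell(\rho_0)=\dim(\mathfrak g^\sigma)_{N_0}=r_\sigma$ by Lemma~\ref{lem:auto}(3). So the theorem is \eqref{eq:basic}.

\subsection{The outer image has order $p$}

Let $\bar D=\bar P=\langle\sigma\rangle$ have order $p$. The lower ramification groups $\bar D_i$ equal $\bar D$ for $0\le i\le s_0$ and are trivial for $i>s_0$, where $s_0\ge1$ is an integer. Then $\eta(u)=u$ for $u\le s_0$, so $\bar D^r=\bar D$ for $r\le s_0$ and $\bar D^r=1$ for $r>s_0$. By \eqref{eq:swan} and Lemma~\ref{lem:auto}(3),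
\[
b(\rho_0)=s_0(\dim\mathfrak g-\dim\mathfrak g^\sigma),\qquad\ell(\rho_0)=r_\sigma .
\]
Put $Q=D^{s_0}$, a normal $p$-subgroup of $D$ mapping onto $\bar D$. Any $\theta\in Q$ over $\sigma$ moves at least as much of $\mathfrak g$ as $\sigma$ does, by Lemma~\ref{lem:auto}(2), and this accounts for $b(\rho_0)$. For the term $r_\sigma$, Corollary~\ref{cor:deep} offers the vectors fixed by $\langle\theta,t\rangle$. Lemma~\ref{lem:auto}(1) controls them only if this group is cyclic, so we choose $\theta$ to commute with $t$.

\begin{lemma}\label{lem:theta}
There is $\theta\in Q$ that maps to $\sigma$ and commutes with $t$.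
\end{lemma}

\begin{proof}
Let $Q'$ be the kernel of $Q\to\bar D$, a normal subgroup of $D$, and let $x\in Q$ map to $\sigma$. The commutator $[x,t]$ lies in $Q$ because $Q$ is normal, and it maps to $1$ in the abelian group $\bar D$; so $xtx^{-1}\in Q't$. Thus $\langle t\rangle$ and $x\langle t\rangle x^{-1}$ are both complements of $Q'$ in $Q'\langle t\rangle$. By Schur--Zassenhaus there is $y\in Q'$ such that $\theta=yx$ normalizes $\langle t\rangle$. Then $[\theta,t]\in Q\cap\langle t\rangle=1$, and $\theta$ maps to $\sigma$.
\end{proof}

The elements $\theta$ and $t$ commute and have coprime orders, so $\langle\theta,t\rangle=\langle\theta t\rangle$. Since $t$ has order prime to $p$, it maps to $1$ in $\bar D$, and $\theta t$ has outer class $\sigma$. Apply Corollary~\ref{cor:deep} to the first sum in \eqref{eq:dec}, and to the second the bound $\operatorname{sw}(V_j)\ge s_0\dim(V_j/V_j^Q)\ge s_0\dim(V_j/V_j^\theta)$ from (S4). This gives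
\[
\ell(\rho)+b(\rho)\ge s_0\sum_j(j+1)\dim(V_j/V_j^\theta)+\sum_j\dim V_j^{\theta t}\ge s_0(\dim\mathfrak g-\dim\mathfrak g^\theta)+r_\sigma ,
\]
by \eqref{eq:rank} with $x=\theta t$. By Lemma~\ref{lem:auto}(2), the right side is at least $s_0(\dim\mathfrak g-\dim\mathfrak g^\sigma)+r_\sigma=b(\rho_0)+\ell(\rho_0)$.

\subsection{The outer image is $S_3$ and $p=3$}

Now $\mathfrak g=\mathfrak{so}_8$, of dimension $28$, and $\bar P=A_3=\langle\sigma\rangle$. There is $s_0>0$ with $\bar D^r=A_3$ for $0<r\le s_0$ and $\bar D^r=1$ for $r>s_0$. The previous argument breaks down twice. The element $t$ maps to a transposition, so no lift of $\sigma$ commutes with it. And $s_0$ can be smaller than $1$: in Example~\ref{ex:slope} with $p=3$ and $m=2$, the extension $L'/K$ is Galois with group $S_3$, generated by $y\mapsto y+1$ and $(\varpi,y)\mapsto(-\varpi,-y)$, and $2s_0=\operatorname{sw}(V)=1$. In general, the irreducible representation of $S_3$ of dimension $2$ has no vector fixed by $A_3$, so its Swan conductor is $2s_0$, and $s_0\ge\frac12$ by (S1).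

By Lemma~\ref{lem:auto}(3) and (4),
\[
b(\rho_0)=s_0(28-14)=14s_0,\qquad\ell(\rho_0)\le\dim(\mathfrak g^\sigma)_{N_0}=2 .
\]
So it suffices to show $\ell(\rho)+b(\rho)\ge14s_0+2$. Let $Q=D^{s_0}$, which maps onto $A_3$, let $\theta\in Q$ map to $\sigma$, and let $\mathfrak h=\mathfrak g^Q\subset\mathfrak g^\theta$. What saves the argument is a gap in the dimensions of reductive Lie algebras of small rank. In rank at most $1$ the dimension is at most $3$. In rank $2$ the algebra is a torus, $\mathfrak{gl}_2$, or of type $A_1\times A_1$, $A_2$, $B_2$, $G_2$, with dimensions $2,4,6,8,10,14$.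

Suppose $\dim\mathfrak h\le10$. By (S4), $b(\rho)\ge18s_0=14s_0+4s_0\ge14s_0+2$.

Suppose $\dim\mathfrak h\ge11$. By (L3), $\mathfrak h$ is reductive and a Cartan subalgebra of it is toral in $\mathfrak g^\theta$, which has rank $2$ by Lemma~\ref{lem:auto}(1) and (4). So $\mathfrak h$ has rank at most $2$, and the list shows that $\mathfrak h$ is simple of type $G_2$ and dimension $14$. Let $\mathfrak m$ be the sum of the nontrivial isotypic components of $\mathfrak g$ under $Q$. Since $Q$ is normal in $D$ and commutes with $SL_2$, the decomposition $\mathfrak g=\mathfrak h\oplus\mathfrak m$ is stable under $D\times SL_2$. Here $\mathfrak m^Q=0$ and $\dim\mathfrak m=14$, so $\operatorname{sw}(\mathfrak m)\ge14s_0$ by (S4). The group $D\times SL_2$ acts on $\mathfrak h$ by automorphisms, with nilpotent element $N\in\mathfrak h$. All automorphisms of $\mathfrak h$ are inner, so \eqref{eq:basic} for $\mathfrak h$ reads $\dim\mathfrak h_N^D+\operatorname{sw}(\mathfrak h)\ge2$. Therefore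
\[
\ell(\rho)+b(\rho)\ge\dim\mathfrak h_N^D+\operatorname{sw}(\mathfrak h)+\operatorname{sw}(\mathfrak m)\ge2+14s_0 .
\]

This proves Theorem~\ref{thm:simple}, and with it Theorem~\ref{thm:main}. \qed

\section{Equality}\label{sec:eq}

When wild inertia acts by inner automorphisms, the term $\sum_jj\operatorname{sw}(V_j)$ discarded in \eqref{eq:basic} shows that a wild action and a nonzero $N$ cannot occur together in a case of equality.

\begin{proposition}\label{prop:eq}
In the setting of Section~\ref{sub:tame}, where $\mathfrak g$ is simple, $\bar P=1$ and $\sigma=\bar t$, the equality $\ell(\rho)+b(\rho)=r_\sigma$ holds if and only if one of the following holds: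
\begin{itemize}
\item[(1)] $P$ acts trivially on $\mathfrak g$, and $N$ is regular nilpotent in $\mathfrak g^t$;
\item[(2)] $P$ acts nontrivially on $\mathfrak g$, $N=0$, $\mathfrak g^t$ is toral, and $\operatorname{sw}(\mathfrak g)=r_\sigma-\dim\mathfrak g^D$.
\end{itemize}
\end{proposition}

\begin{proof}
If $P$ acts trivially, then $\ell(\rho)+b(\rho)=\dim(\mathfrak g^t)_N$, which equals $r_\sigma=\operatorname{rank}\mathfrak g^t$ exactly when $N$ is regular in $\mathfrak g^t$. Let $P$ act nontrivially. If (2) holds, then $\ell(\rho)+b(\rho)=\dim\mathfrak g^D+\operatorname{sw}(\mathfrak g)=r_\sigma$. Conversely, assume equality. By \eqref{eq:basic} and \eqref{eq:rank}, $\dim(\mathfrak g^t)_N=\operatorname{rank}\mathfrak g^t$ and $\operatorname{sw}(V_j)=0$ for $j\ge1$. So $P$ acts trivially on $\mathfrak n=\bigoplus_{j\ge1}V_j\otimes\operatorname{Sym}^j$. Suppose $N\ne0$, so that $\mathfrak n\neq0$, and let $\mathfrak a$ be the subalgebra generated by $\mathfrak n$. For $v\in V_0=\mathfrak g^{SL_2}$ the derivation $\operatorname{ad}v$ commutes with $SL_2$, so it preserves $\mathfrak n$ and hence $\mathfrak a$. Thus $\mathfrak a$ is stable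 under $\operatorname{ad}V_0$ and $\operatorname{ad}\mathfrak n$, so it is a nonzero ideal and equals $\mathfrak g$. Then $P$ fixes a generating set of $\mathfrak g$, a contradiction. So $N=0$. Now $\dim\mathfrak g^t=\operatorname{rank}\mathfrak g^t$, which means that $\mathfrak g^t$ is toral, and the equality reads $\dim\mathfrak g^D+\operatorname{sw}(\mathfrak g)=r_\sigma$.
\end{proof}

The second alternative occurs for discrete parameters.

\begin{example}\label{ex:pgl2}
Let $p$ be odd, $G=PGL_2$, $\hat G=SL_2$; then $\ell_0=1$ and $b(\varphi_0)=0$. Let $E/k$ be a ramified quadratic extension, $\omega$ its quadratic character, and $U_E^i$, $U_k^i$ the groups of units congruent to $1$ modulo the $i$-th power of the maximal ideal. We identify characters of $E^\times$ and of $\mathcal W_E$ by local class field theory. Under this identification wild inertia maps onto $U_E^1$; a character trivial on $U_E^{i+1}$ but not on $U_E^i$, with $i\ge1$, has Swan conductor $i$; and $\det\operatorname{Ind}_{\mathcal W_E}^{\mathcal W}\chi=\omega\cdot\chi|_{k^\times}$.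

There is a character $\chi$ of $E^\times$ with $\chi|_{k^\times}=\omega$, trivial on $U_E^2$ and nontrivial on $U_E^1$. Indeed $U_E^1\cap k^\times=U_k^1\subset U_E^2$ because $E/k$ is ramified, so $k^\times U_E^1/U_E^2\cong k^\times/U_k^1\times U_E^1/U_E^2$; and $\omega$ is trivial on the pro-$p$ group $U_k^1$. Take $\omega$ on the first factor and a nontrivial character on the second, and extend to $E^\times/U_E^2$. Since $k^\times U_E^1$ has finite index in $E^\times$, the character $\chi$ has finite order.

Let $\varphi=\operatorname{Ind}_{\mathcal W_E}^{\mathcal W}\chi$, trivial on $SL_2$. It has finite image and determinant $\omega^2=1$, so it is a Langlands parameter. With $\bar\chi$ the Galois conjugate of $\chi$,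
\[
\varphi\otimes\varphi^\vee=\operatorname{Ind}\bigl(\chi\otimes(\chi^{-1}\oplus\bar\chi^{-1})\bigr)=1\oplus\omega\oplus\operatorname{Ind}(\chi/\bar\chi),
\]
so $\operatorname{Ad}\varphi=\omega\oplus\operatorname{Ind}(\chi/\bar\chi)$. Choose a uniformizer $\varpi$ of $E$ with conjugate $-\varpi$. Conjugation sends $1+a\varpi$ to $1-\bar a\varpi\equiv(1+a\varpi)^{-1}$ modulo $U_E^2$. So $\chi/\bar\chi$ equals $\chi^2$ on the $p$-group $U_E^1/U_E^2$, where it is nontrivial as $p$ is odd, and it is trivial on $U_E^2$. Thus $\operatorname{sw}(\chi/\bar\chi)=1$. Since $E/k$ is totally and tamely ramified, (S3) gives $\operatorname{sw}(\operatorname{Ind}(\chi/\bar\chi))=1$, and $\operatorname{sw}(\omega)=0$. Inertia acts nontrivially on $\omega$, and wild inertia acts on $\operatorname{Ind}(\chi/\bar\chi)$ by two nontrivial characters, so $\hat{\mathfrak g}^{\varphi(\mathcal I)}=0$. The centralizer of the image of $\varphi$ therefore has trivial Lie algebra and is finite. So $\varphi$ is discrete, $\ell_\varphi=0$, $b(\varphi)=1$, and $\ell_\varphi+b(\varphi)=1=\ell_0+b(\varphi_0)$.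
\end{example}

\begin{thebibliography}{9}

\bibitem{AI}
\emph{Arithmetic invariants of discrete Langlands parameters}, \texttt{https://github.com/cwlin4916/I-am-just-testing}.

\bibitem{Kac}
Kac, \emph{Infinite-Dimensional Lie Algebras}.

\bibitem{Serre}
Serre, \emph{Local Fields}.

\end{thebibliography}
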